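\title{Unipotent flows on $\mathbb{Z}^d$-covers of compact homogeneous spaces are ergodic}

\begin{abstract}
Let $G$ be a connected semisimple Lie group with finite center and no compact factors, let $\Gamma\subset G$ be an irreducible cocompact lattice, and let $\tilde\Gamma$ be a normal subgroup of $\Gamma$ with $\Gamma/\tilde\Gamma\cong\mathbb{Z}^d$, $d\ge1$. Let $h(u)=\exp(uY)$, where $Y\ne0$ and $[X,Y]=\lambda Y$ for some $X$ and some $\lambda>0$. We prove that $h$ acts ergodically on the infinite measure space $G/\tilde\Gamma$; more precisely, the ergodic averages of every integrable function of mean zero tend to $0$ in $L^1$. The proof balances two quantities: the $L^2$-decay of the averages, obtained from matrix coefficients that are controlled uniformly over the characters of $\mathbb{Z}^d$, and the volume of the part of the cover that an orbit explores. Both are governed by $\log T$. The same method gives results for other one-parameter subgroups. A one-parameter subgroup of hyperbolic type is ergodic on $G/\tilde\Gamma$ if $d=1$ and is not ergodic if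 $d\ge3$.
\end{abstract}

\section{Introduction}

\subsection*{The question}
Let $G$ be a connected semisimple Lie group with finite center and no compact factors, let $\Gamma\subset G$ be an irreducible cocompact lattice, and let $\mu$ be the $G$-invariant probability measure on $G/\Gamma$. The group $G$ acts on its homogeneous spaces by left multiplication. Let $X,Y$ be elements of the Lie algebra $\mathfrak g$ of $G$ with
\[
Y\ne0,\qquad [X,Y]=\lambda Y,\qquad \lambda>0,
\]
and put $g(t)=\exp(tX)$, $h(u)=\exp(uY)$. Then $g(t)h(u)g(-t)=h(e^{\lambda t}u)$, and $h$ is a unipotent flow. For $G=SL_2(\mathbb R)$ and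
\[
X=\tfrac12\begin{pmatrix}1&0\\0&-1\end{pmatrix},\qquad Y=\begin{pmatrix}0&1\\0&0\end{pmatrix}
\]
these are the geodesic and the horocycle flow.

Let $\tilde\Gamma$ be a normal subgroup of $\Gamma$ with $\Gamma/\tilde\Gamma\cong\mathbb Z^d$ for some $d\ge1$. The space
\[
\mathcal X=G/\tilde\Gamma
\]
is a $\mathbb Z^d$-cover of $G/\Gamma$. It carries the infinite $G$-invariant measure $m$ lifted from $\mu$, normalized so that a fundamental domain of the deck group $\Gamma/\tilde\Gamma$ has mass $1$. On the compact space $G/\Gamma$ the flow $h$ is mixing. On $\mathcal X$ it is conservative, by Corollary 31 of \cite{AW}, and Conjecture 8.3.1 of \cite{AW} asserts that it is \emph{ergodic}: every $h$-invariant measurable set is null or has null complement. For $G=SL_2(\mathbb R)$ this is known (Babillot--Ledrappier). We prove the conjecture. Write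
\[
A_Tf(x)=\frac1T\int_0^Tf(h(u)x)\,du .
\]

\begin{theorem}\label{thm:A}
In the setting above, for every $D\in L^1(\mathcal X,m)$ with $\int D\,dm=0$ we have $\|A_TD\|_{L^1(\mathcal X)}\to0$ as $T\to\infty$. Consequently $h$ is ergodic on $(\mathcal X,m)$.
\end{theorem}

The second assertion follows from the first. If $F\in L^\infty(\mathcal X)$ is $h$-invariant, then $\int DF\,dm=\int (A_TD)F\,dm$ for all $T$ by invariance of $m$, and the right side tends to $0$. So $F$ annihilates every $D\in L^1$ of integral zero, which means that $F$ is a.e.\ constant.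

\subsection*{Which answer to expect}
Think of an orbit in $\mathcal X$ as a path whose $\mathbb Z^d$-coordinate performs something like a random walk. If a one-parameter subgroup has moved a distance $L$ away from the identity in $G$, the coordinate should have changed by an amount of order $\sqrt L$, and the orbit should be near its starting level with probability about $L^{-d/2}$. For a geodesic-like flow, $L$ is the time $T$. Since $T^{-d/2}$ is integrable at infinity when $d\ge3$, such a flow should escape, and ergodicity should fail in high dimension. For the unipotent flow, put $t=\lambda^{-1}\log T$; then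
\[
\{h(u)x:0\le u\le T\}=g(t)\{h(u)y:0\le u\le1\},\qquad y=g(-t)x .
\]
So a piece of orbit of length $T$ is obtained from a piece of length $1$ by applying $g$ for a time $\lambda^{-1}\log T$ only. This suggests $L\approx\log T$, and $(\log T)^{-d/2}$ is not integrable at infinity for any $d$. Thus transience is no obstruction, and one may hope for ergodicity in every dimension.

The method confirms this contrast. For $Y\in\mathfrak g$ let $Y=Y_e+Y_h+Y_n$ be the real Jordan decomposition: the summands commute, $\operatorname{ad}Y_e$ is semisimple with imaginary spectrum, $\operatorname{ad}Y_h$ is diagonalizable over $\mathbb R$, and $\operatorname{ad}Y_n$ is nilpotent. Let $b_u=\exp(uY)$ be a one-parameter subgroup that is not relatively compact. We say that $b$ is of \emph{type} (U) if $Y_h=0$, and of \emph{type} (H) if $Y_h\ne0$. In type (U) we have $Y_n\neq0$; in type (H), up to conjugation and rescaling of time, $b_u=a_um_u$, where $a_u=\exp(uH)$ is a noncompact one-parameter group of real diagonalizable elements and $m_u$ lies in a compact group commuting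 with it (Lemma~\ref{lem:types}). The flow $h$ of Theorem~\ref{thm:A} is of type (U), with $Y_e=Y_h=0$ (Lemma~\ref{lem:growth}).

\begin{theorem}\label{thm:B}
Let $G,\Gamma,\tilde\Gamma,d$ be as above and let $b$ be a one-parameter subgroup of $G$ that is not relatively compact.
\begin{enumerate}
\item[(i)] If $b$ is of type \textup{(U)}, then for every $d\ge1$ and every $D\in L^1(\mathcal X,m)$ with $\int D\,dm=0$,
\[
\Big\|\frac1T\int_0^TD(b_u\,\cdot)\,du\Big\|_{L^1(\mathcal X)}\longrightarrow0\qquad(T\to\infty).
\]
In particular $b$ is ergodic on $\mathcal X$.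
\item[(ii)] If $b$ is of type \textup{(H)} and $d=1$, the same conclusion holds.
\item[(iii)] If $b$ is of type \textup{(H)} and $d\ge3$, then $b$ is not ergodic on $\mathcal X$. For every compact $S\subset\mathcal X$ we have $\int_{\mathbb R}\mathbf 1_S(b_ux)\,du<\infty$ for a.e.\ $x\in S$.
\end{enumerate}
\end{theorem}

Type (H) with $d=2$ is not treated.

\subsection*{The hypotheses}
Irreducibility cannot be dropped, since for a reducible lattice $h$ need not be ergodic even on $G/\Gamma$. For example, let $G=SL_2(\mathbb R)\times SL_2(\mathbb R)$ and $\Gamma=\Gamma_1\times\Gamma_2$ with cocompact lattices $\Gamma_i$, let $\tilde\Gamma=\tilde\Gamma_1\times\Gamma_2$ with $\Gamma_1/\tilde\Gamma_1\cong\mathbb Z^d$, and let $h$ lie in the second factor; then $h$ does not move the first coordinate at all. For irreducible $\Gamma$ the existence of a $\mathbb Z^d$-quotient forces $G$ to have real rank one (Lemma~\ref{lem:rankone}). Cocompactness is used for a relatively compact fundamental domain and for the discrete decomposition of the representations at each frequency.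 The relation $[X,Y]=\lambda Y$ is used only to see that $\operatorname{ad}Y$ is nilpotent, which makes $h(u)$ grow slowly; Theorem~\ref{thm:B}(iii) shows that slow growth matters. Conservativity is not used.

\subsection*{Plan}
Section~\ref{sec:toy} runs the argument for a random walk on $\mathbb Z$, where it takes half a page. Section~\ref{sec:rank} reduces to rank one and measures one-parameter subgroups. Sections~\ref{sec:freq} and~\ref{sec:decay} decompose functions on $\mathcal X$ by characters of $\mathbb Z^d$ and prove decay at each frequency. Section~\ref{sec:pos} bounds the displacement in the cover. Section~\ref{sec:crit} combines these into a criterion, and Sections~\ref{sec:proof} and~\ref{sec:diss} prove the theorems.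

\section{The mechanism on the integers}\label{sec:toy}

Let $\mathcal Pf(x)=\frac14f(x-1)+\frac12f(x)+\frac14f(x+1)$ on $\mathbb Z$. We show that
\[
\|\mathcal P^nD\|_{\ell^1}\to0\quad\text{for every } D\in\ell^1(\mathbb Z)\text{ with }\sum_x D(x)=0 .
\]
Since $\mathcal P$ contracts $\ell^1$ and commutes with translations, and since the combinations of translates of $\delta_0-\delta_1$ are dense among functions of sum zero, it suffices to treat $D=\delta_0-\delta_1$.

\emph{Decay in $\ell^2$.} On the Fourier side $\mathcal P$ is multiplication by $\frac12+\frac12\cos\theta=\cos^2(\theta/2)$, which is at most $e^{-\theta^2/4}$ on $[-\pi,\pi]$. (Integrate $(\log\cos x)'=-\tan x\le-x$ on $[0,\pi/2)$ and put $x=|\theta|/2$.) Since $|\widehat D(\theta)|=|1-e^{i\theta}|\le|\theta|$,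
\[
\|\mathcal P^nD\|_2^2\le\frac1{2\pi}\int_{-\pi}^{\pi}e^{-n\theta^2/2}\,\theta^2\,d\theta\le\frac{n^{-3/2}}{\sqrt{2\pi}} .
\]
Without the factor $\theta^2$ we would get only $O(n^{-1/2})$. What the argument needs is $n^{1/2}\|\mathcal P^nD\|_2^2\to0$.

\emph{Displacement.} After $n$ steps the walk has variance $n/2$. Put $E=\{|x|\le R\sqrt n\}$ with $R\sqrt n\ge2$. By Chebyshev, the walk started at $0$ is outside $E$ with probability at most $1/(2R^2)$. The walk started at $1$ is outside $E$ only if it has moved more than $R\sqrt n-1\ge\frac12R\sqrt n$, which has probability at most $2/R^2$. Hence $\|\mathcal P^nD\|_{\ell^1(E^c)}\le3/R^2$.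

\emph{Combination.} By Cauchy--Schwarz,
\[
\|\mathcal P^nD\|_{\ell^1(E)}\le|E|^{1/2}\|\mathcal P^nD\|_2\le(2R\sqrt n+1)^{1/2}\,n^{-3/4}\longrightarrow0 .
\]
So $\limsup_n\|\mathcal P^nD\|_1\le3/R^2$ for every $R$, and the claim follows.

All that was used is that $\|\mathcal P^nD\|_2^2$ is of smaller order than the inverse volume of the region where the mass sits. Two remarks show what must be carried over.

First, decay is needed at all frequencies. For the walk with steps $\pm1$ the symbol $\cos\theta$ has modulus $1$ at $\theta=\pi$, and by parity the images of $\delta_0$ and $\delta_1$ after $n$ steps have disjoint supports, so the $\ell^1$-norm of the image of $\delta_0-\delta_1$ is $2$ for all $n$. In our problem a unitary representation of $G$ takes the place of the number $\cos^2(\theta/2)$, and we must exclude almost invariant vectors except near $\theta=0$, with a quantitative bound $e^{-c|\theta|^2\log T}$.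

Second, the gain near frequency zero came from $\widehat D(0)=0$. In our problem the component of $D$ at frequency $0$ is a \emph{function} on $G/\Gamma$, which has mean zero but need not vanish. Its averages are small because the flow is ergodic on $G/\Gamma$, and continuity in $\theta$ carries this smallness to the window $|\theta|\lesssim(\log T)^{-1/2}$.

\section{Rank one, and the size of one-parameter subgroups}\label{sec:rank}

\begin{lemma}\label{lem:rankone}
$G$ has real rank one, and $\mathfrak g$ is simple.
\end{lemma}

\begin{proof}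
Suppose $\mathbb R\text{-rank}(G)\ge2$. By Margulis' normal subgroup theorem, a normal subgroup of an irreducible lattice in a connected semisimple Lie group with finite center, no compact factors and real rank at least $2$ is finite or of finite index. As $\Gamma/\tilde\Gamma\cong\mathbb Z^d$ is infinite, $\tilde\Gamma$ is finite. So $\Gamma$ is an extension of $\mathbb Z^d$ by a finite group and hence amenable. A group containing an amenable lattice is amenable, but a noncompact semisimple group is not amenable. This contradiction shows that the rank is at most one. Now $\mathfrak g\ne0$, because $\Gamma$ is infinite, and every simple ideal of $\mathfrak g$ is noncompact and contributes at least $1$ to the rank. So there is exactly one simple ideal, and the rank is one.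
\end{proof}

\subsection*{Notation}
Let $K$ be a maximal compact subgroup, $\Theta$ the Cartan involution, and $\mathfrak g=\mathfrak k\oplus\mathfrak p$ the Cartan decomposition. Let $\mathfrak a=\mathbb RH\subset\mathfrak p$ be maximal abelian. The restricted roots are $\pm\alpha$ and possibly $\pm2\alpha$; we normalize $\alpha(H)=1$ and put $a_t=\exp(tH)$. Let $\rho>0$ be the value at $H$ of the half sum of the positive roots, counted with multiplicity. Let $B$ be the positive multiple of the Killing form with $B(H,H)=1$, and give $\mathfrak g$ the inner product $-B(Z,\Theta W)$, with norm $|Z|$. Let $M=Z_K(\mathfrak a)$ with Lie algebra $\mathfrak m$, let $N$ be the exponential of the sum of the positive root spaces, and choose $w\in K$ with $\operatorname{Ad}(w)H=-H$. Every $g\in G$ lies in $Ka_tK$ for a unique $t=t(g)\ge0$, and $t(g^{-1})=t(g)$ because $a_{-t}=wa_tw^{-1}$.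

Let $q\in\{1,2\}$ be the value at $H$ of the largest root. For the chosen inner product, $\operatorname{Ad}(k)$ is orthogonal for $k\in K$, and $\operatorname{Ad}(a_t)$ is symmetric with eigenvalues $e^{jt}$, where $j$ runs over the integers with $|j|\le q$. Hence the operator norm satisfies
\begin{equation}\label{eq:norm}
\|\operatorname{Ad}g\|=e^{q\,t(g)} .
\end{equation}
So $t(g)$ can be read off from the growth of $\operatorname{Ad}g$. For $SL_2(\mathbb R)$ and $h(u)=\begin{pmatrix}1&u\\0&1\end{pmatrix}$, comparing Hilbert--Schmidt norms of $2\times2$ matrices gives $2\cosh t(h(u))=2+u^2$, so $t(h(u))=2\log|u|+O(1)$ for $|u|\ge1$. Logarithmic growth is what the following lemma gives in general.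

\begin{lemma}\label{lem:growth}
\begin{enumerate}
\item[(a)] If $Y$ is as in Theorem~\ref{thm:A}, then $\operatorname{ad}Y$ is nilpotent.
\item[(b)] Let $Y=Y_e+Y_n$ with $[Y_e,Y_n]=0$, $\operatorname{ad}Y_n$ nilpotent, $Y_n\ne0$, and $\operatorname{ad}Y_e$ semisimple with imaginary spectrum. Then $b_u=\exp(uY)$ satisfies, with constants $c_0,C_0>0$,
\begin{equation}\label{eq:growth}
t(b_u)\ge c_0\log|u|-C_0\quad(|u|\ge1),\qquad t(b_u)\le C_0\log(2+|u|)\quad(u\in\mathbb R).
\end{equation}
\end{enumerate}
In particular \eqref{eq:growth} holds for $b=h$, with $Y_e=0$ and $Y_n=Y$.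
\end{lemma}

\begin{proof}
(a) From $[X,Y]=\lambda Y$ we get $(\operatorname{ad}X-(c+\lambda))\operatorname{ad}Y=\operatorname{ad}Y\,(\operatorname{ad}X-c)$ for $c\in\mathbb C$, hence
$(\operatorname{ad}X-(c+\lambda))^n\operatorname{ad}Y=\operatorname{ad}Y\,(\operatorname{ad}X-c)^n$. So $\operatorname{ad}Y$ maps the generalized $c$-eigenspace of $\operatorname{ad}X$ on $\mathfrak g\otimes\mathbb C$ into the one for $c+\lambda$. There are finitely many eigenvalues and $\lambda>0$, so $\operatorname{ad}Y$ is nilpotent.

(b) We have $\operatorname{Ad}b_u=e^{u\operatorname{ad}Y_e}e^{u\operatorname{ad}Y_n}$. The first factor stays in a compact group, so $\|\operatorname{Ad}b_u\|$ is comparable to $\|e^{u\operatorname{ad}Y_n}\|$. Since $\mathfrak g$ has no center, $\operatorname{ad}Y_n\ne0$, so $e^{u\operatorname{ad}Y_n}$ is a nonconstant polynomial in $u$. Hence $\|\operatorname{Ad}b_u\|\le C(2+|u|)^n$ for some $n$, and $\|\operatorname{Ad}b_u\|\ge c|u|$ for large $|u|$. Since $\|\operatorname{Ad}b_u\|\ge1$ by \eqref{eq:norm}, the lower bound holds for all $|u|\ge1$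 after decreasing $c$. Now take logarithms in \eqref{eq:norm}.
\end{proof}

\begin{lemma}\label{lem:types}
Let $b_u=\exp(uY)$ be not relatively compact. If $Y_h=0$, then $Y_n\ne0$, and \eqref{eq:growth} holds. If $Y_h\ne0$, then up to conjugation and rescaling of time $b_u=a_um_u$ with $m_u\in M$, and $t(b_u)=|u|$.
\end{lemma}

\begin{proof}
If $Y_h=Y_n=0$, then $\operatorname{Ad}b_u=e^{u\operatorname{ad}Y_e}$ is bounded. By \eqref{eq:norm} $t(b_u)$ is bounded, so all $b_u$ lie in a compact set $\bigcup_{0\le t\le t_0}Ka_tK$, which is excluded. So $Y_h=0$ implies $Y_n\ne0$, and Lemma~\ref{lem:growth}(b) applies.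

Let $Y_h\ne0$. A hyperbolic element is conjugate into $\mathfrak a$, so after conjugation $Y_h=cH$ with $c\neq0$. The elements $Y_e,Y_n$ commute with $Y_h$ and so lie in the centralizer $\mathfrak m\oplus\mathbb RH$ of $H$. For $W\in\mathfrak m\subset\mathfrak k$ the map $\operatorname{ad}W$ is skew and commutes with the symmetric map $\operatorname{ad}H$, so all elements of $\mathfrak m\oplus\mathbb RH$ are $\operatorname{ad}$-semisimple. Hence $\operatorname{ad}Y_n$ is nilpotent and semisimple, and $Y_n=0$. Write $Y_e=W+sH$ with $W\in\mathfrak m$. On the root space of $\alpha$ the eigenvalues of $\operatorname{ad}Y_e$ have real part $s$, so $s=0$. Thus $Y=cH+W$, and $b_{u/c}=a_u\exp(uW/c)$. Finally $t(a_um_u)=t(a_u)=|u|$.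
\end{proof}

Conjugating $b$ by $g_0\in G$ conjugates the flow on $\mathcal X$ by left multiplication by $g_0$, which preserves $m$. In type (H) we therefore always assume $b_u=a_um_u$. (If $c<0$ in the proof above, conjugate also by $w$, which normalizes $M$; this replaces $c$ by $-c$, and the rescaling of time preserves direction.)

\section{Frequencies}\label{sec:freq}

For $\gamma\in\Gamma$ let $[\gamma]\in\mathbb Z^d$ be its class, and fix $\gamma_k\in\Gamma$ with $[\gamma_k]=k$. Let $F\subset G$ be a relatively compact Borel fundamental domain for the right action of $\Gamma$, and normalize Haar measure $dg$ by $\operatorname{vol}F=1$. Then $\mathcal X$ is the disjoint union of the sets $F\gamma_k\tilde\Gamma$, each of mass $1$.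

For $\theta\in[-\pi,\pi]^d$ let $H_\theta$ be the Hilbert space of measurable $f:G\to\mathbb C$ with
\[
f(g\gamma)=e^{i\langle\theta,[\gamma]\rangle}f(g)\quad(\gamma\in\Gamma),\qquad \|f\|^2=\int_F|f|^2dg=\int_{G/\Gamma}|f|^2d\mu<\infty,
\]
and let $\pi_\theta(g)f=f(g^{-1}\,\cdot)$. This is the unitary representation induced from the character $\gamma\mapsto e^{i\langle\theta,[\gamma]\rangle}$, and $H_0=L^2(G/\Gamma)$. For $f\in C_c(\mathcal X)$ put
\[
f_\theta(g)=\sum_{k\in\mathbb Z^d}f(g\gamma_k\tilde\Gamma)\,e^{-i\langle\theta,k\rangle}.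
\]
If $[\gamma']=l$, then $\gamma'\gamma_k\tilde\Gamma=\gamma_{k+l}\tilde\Gamma$, so $f_\theta(g\gamma')=e^{i\langle\theta,l\rangle}f_\theta(g)$ and $f_\theta\in H_\theta$.

\begin{lemma}\label{lem:parseval}
The map $f\mapsto f_\theta$ is $G$-equivariant on $C_c(\mathcal X)$. For $f\in C_c(\mathcal X)$ we have $\sup_\theta\|f_\theta\|<\infty$, the function $\theta\mapsto\|f_\theta\|$ is continuous, $\int f_0\,d\mu=\int f\,dm$, and
\begin{equation}\label{eq:parseval}
\|f\|^2_{L^2(\mathcal X)}=(2\pi)^{-d}\int_{[-\pi,\pi]^d}\|f_\theta\|^2\,d\theta .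
\end{equation}
\end{lemma}

\begin{proof}
Equivariance is immediate from the formula. Let $S\subset G$ be compact with $\operatorname{supp}f\subset S\tilde\Gamma$. If $g\in F$ and $g\gamma_k\tilde\Gamma\in\operatorname{supp}f$, then the coset $\gamma_k\tilde\Gamma$ meets the relatively compact set $F^{-1}S$, which contains finitely many elements of $\Gamma$. So on $F$ only $k$ in a fixed finite set contribute, and $f_\theta|_F$ is a trigonometric polynomial in $\theta$ whose coefficients are bounded functions on $F$. This gives boundedness and continuity. The last two identities come from integrating $\sum_kf(g\gamma_k\tilde\Gamma)$ over $F$, and from Parseval in $\theta$ for fixed $g$ followed by integration over $F$.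
\end{proof}

For a one-parameter subgroup $b$ let $A_Tf=\frac1T\int_0^Tf(b_u\,\cdot)\,du$, on $\mathcal X$ and on each $H_\theta$. By equivariance $(A_Tf)_\theta=A_Tf_\theta$. As $f_\theta(b_u\,\cdot)=\pi_\theta(b_{-u})f_\theta$,
\begin{equation}\label{eq:double}
\|A_Tf_\theta\|^2=\frac1{T^2}\int_0^T\!\!\int_0^T\langle\pi_\theta(b_{u'-u})f_\theta,f_\theta\rangle\,du\,du'.
\end{equation}
So we need bounds for $\langle\pi_\theta(g)f_\theta,f_\theta\rangle$ that are uniform in $\theta$.

\section{Decay of matrix coefficients at frequency \texorpdfstring{$\theta$}{theta}}\label{sec:decay}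

The goal is Proposition~\ref{prop:decay}: at frequency $\theta$ the coefficients are at most a constant times $e^{-c|\theta|^2t(g)}$. The reason is visible for $SL_2(\mathbb R)$. A left $K$-invariant function in $H_\theta$ is a function on the hyperbolic plane twisted by a character. Its lowest Laplace eigenvalue $\nu$ should be of order $|\theta|^2$, and the corresponding coefficient decays like $e^{(s-\frac12)t}$ with $\nu=\frac14-s^2$, that is, roughly like $e^{-\nu t}$ for small $\nu$. Two points need care. The constants must not depend on $\theta$, so asymptotic expansions of individual coefficients do not suffice. And the function $D$ is not $K$-invariant, so representations without $K$-fixed vectors, to which no Laplace eigenvalue is attached, also occur.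

\subsection{Spherical functions}
All unitary representations are strongly continuous. A vector $v$ is \emph{$K$-finite} if $\langle Kv\rangle=\operatorname{span}\{\pi(k)v:k\in K\}$ is finite-dimensional. On smooth vectors $\mathfrak g$ acts by $Zv=\frac d{dr}|_{r=0}\pi(\exp rZ)v$, a skew-symmetric operator. Let
\[
\Omega=\sum_iZ_i^2-\sum_aW_a^2
\]
be the Casimir element, with $Z_i$ orthonormal in $\mathfrak p$ for $B$ and $W_a$ orthonormal in $\mathfrak k$ for $-B$.

Write $g\in Ka_{\ell(g)}N$ (Iwasawa decomposition) and put, for $s\in\mathbb C$,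
\[
\varphi_s(g)=\int_Ke^{(s-\rho)\ell(gk)}\,dk,\qquad \Xi=\varphi_0 .
\]
We use the following standard facts (Harish-Chandra). The $\varphi_s$ are exactly the spherical functions of $(G,K)$, $\varphi_s=\varphi_{-s}$, $\varphi_\rho=1$, and $\Omega\varphi_s=(s^2-\rho^2)\varphi_s$. On bi-$K$-invariant functions $\Omega$ is the Laplacian of $G/K$ for the metric given by $B$. In rank one this Laplacian generates the algebra of $G$-invariant differential operators on $G/K$; hence a smooth bi-$K$-invariant function $\varphi$ with $\varphi(e)=1$ and $\Omega\varphi=(s^2-\rho^2)\varphi$ equals $\varphi_s$. Moreover $0<\Xi\le1$, $\Xi(g)=\Xi(g^{-1})$, and $\Xi(a_t)\le C(1+t)e^{-\rho t}$ for $t\ge0$, so that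
\begin{equation}\label{eq:Xi}
\Xi(g)\le C_1e^{-\rho\,t(g)/2}.
\end{equation}
The density of Haar measure in the coordinates $Ka_tK$ is at most $Ce^{2\rho t}$. Thus $\Xi\in L^{2+\varepsilon}(G)$ for every $\varepsilon>0$.

Let $\pi$ be an irreducible unitary representation with a unit $K$-fixed vector $u$. Since $(G,K)$ is a Gelfand pair, the $K$-fixed vectors form the line $\mathbb Cu$. If $f\in C_c^\infty(G)$ is bi-$K$-invariant and nonnegative, with integral $1$ and support close to $K$, then $\pi(f)u$ is smooth, $K$-fixed and close to $u$. So it is a nonzero multiple of $u$, and $u$ is smooth. As $\Omega$ commutes with $K$ and is symmetric, $-\Omega u=\nu u$ with $\nu\in\mathbb R$. As $\mathfrak ku=0$,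
\begin{equation}\label{eq:nu}
\nu=-\sum_i\langle Z_i^2u,u\rangle=\sum_i\|Z_iu\|^2\ge0 .
\end{equation}
The function $\langle\pi(g)u,u\rangle$ is smooth, bi-$K$-invariant, equal to $1$ at $e$, and has $\Omega$-eigenvalue $-\nu$. So it equals $\varphi_s$ with $\nu=\rho^2-s^2$, and $\nu\ge0$ means $s\in i\mathbb R$ or, up to sign, $s\in(0,\rho]$.

\subsection{Irreducible representations}
Two published theorems are used.

\smallskip\noindent
\textbf{(CHH)} \cite{CHH}. \emph{Let $\sigma$ be a unitary representation of $G$ on a separable space, with a dense subspace of vectors whose matrix coefficients lie in $L^{2k+\varepsilon}(G)$ for all $\varepsilon>0$, where $k\in\mathbb N$. Then for all $K$-finite $v,w$}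
\[
|\langle\sigma(g)v,w\rangle|\le(\dim\langle Kv\rangle\dim\langle Kw\rangle)^{1/2}\,\|v\|\,\|w\|\,\Xi(g)^{1/k}.
\]
The case $k\ge2$ follows from $k=1$. The algebraic tensor power of the dense subspace is dense for $\sigma^{\otimes k}$, and by H\"older its coefficients lie in $L^{2+\varepsilon/k}$. Apply the case $k=1$ to $v^{\otimes k},w^{\otimes k}$, use $\dim\langle Kv^{\otimes k}\rangle\le(\dim\langle Kv\rangle)^k$, and take $k$-th roots.

\smallskip\noindent
\textbf{(C)} \cite{C}. \emph{Let $G$ be a connected noncompact simple Lie group with finite center, and let $\sigma$ be a unitary representation on a separable space without almost invariant vectors, i.e.\ there are a compact $Q\subset G$ and $\varepsilon>0$ with $\sup_{q\in Q}\|\sigma(q)v-v\|\ge\varepsilon\|v\|$ for all $v$. Then there are $p<\infty$ and a dense subspace of vectors whose matrix coefficients all lie in $L^p(G)$.}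

\begin{lemma}\label{lem:irred}
There is $k_0\in\mathbb N$ such that for every irreducible unitary representation $\pi$ of $G$ and every $K$-finite $v$,
\[
|\langle\pi(g)v,v\rangle|\le\dim\langle Kv\rangle\,\|v\|^2\,\Xi(g)^{\kappa(\pi)} .
\]
Here $\kappa(\pi)=1/k_0$ if $\pi$ has no nonzero $K$-fixed vector, and $\kappa(\pi)=\min(1,\nu/4\rho^2)$ if $\pi$ has a unit $K$-fixed vector $u$ with $-\Omega u=\nu u$.
\end{lemma}

\begin{proof}
\emph{With a $K$-fixed vector.} By irreducibility the span of $\pi(G)u$ is dense. Its coefficients are combinations of two-sided translates of $\varphi_s$, and $G$ is unimodular, so they lie in every $L^p$ that contains $\varphi_s$.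

If $\nu=0$, the claim is Cauchy--Schwarz.

If $\nu\ge\rho^2$, then $s\in i\mathbb R$ and $|\varphi_s|\le\Xi\in L^{2+\varepsilon}$ for all $\varepsilon>0$. So (CHH) applies with $k=1$, and the claim follows from $\kappa(\pi)\le1$ and $\Xi\le1$.

If $0<\nu<\rho^2$, then $s\in(0,\rho)$, and Jensen's inequality for the concave function $x\mapsto x^{1-s/\rho}$ gives
\[
\varphi_s(g)=\int_K\big(e^{-\rho\,\ell(gk)}\big)^{1-s/\rho}dk\le\Xi(g)^{1-s/\rho}.
\]
So $\varphi_s\in L^q$ for all $q>2\rho/(\rho-s)$. Let $k$ be the least integer $\ge\rho/(\rho-s)$. Then (CHH) applies with this $k$. Since $k\le\frac{\rho}{\rho-s}+1=\frac{2\rho-s}{\rho-s}$, the exponent satisfies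
\[
\frac1k\ge\frac{\rho-s}{2\rho-s}\ge\frac{\rho-s}{2\rho}=\frac{\nu}{2\rho(\rho+s)}\ge\frac{\nu}{4\rho^2},
\]
and the claim follows from $\Xi\le1$.

\emph{Without $K$-fixed vectors.} Here it is enough to have some exponent, provided one exponent serves all such $\pi$; we collect potential counterexamples in one representation. Suppose no $k_0$ works. Then for each $j\in\mathbb N$ there is an irreducible $\pi_j$ without nonzero $K$-fixed vectors for which the bound with exponent $1/j$ fails for some $K$-finite vector. The representation $\sigma=\bigoplus_j\pi_j$ has no nonzero $K$-fixed vector. It has no almost invariant vectors, with $Q=K$ and $\varepsilon=1$: if a unit vector $v$ had $\sup_{k\in K}\|\sigma(k)v-v\|<1$, then $\int_K\sigma(k)v\,dk$ would be at distance less than $1$ from $v$, hence a nonzero $K$-fixed vector. By (C) there are $p<\infty$ and a dense subspace of vectors with coefficients in $L^p$. Coefficients are bounded, so these lie in $L^{2k+\varepsilon}$ for every $\varepsilon>0$, where $k\in\mathbb N$ is any integer $\ge p/2$. By (CHH) all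 $K$-finite coefficients of $\sigma$, hence of every $\pi_j$, satisfy the bound with exponent $1/k$. For $j\ge k$ we have $\Xi^{1/k}\le\Xi^{1/j}$, which contradicts the choice of $\pi_j$.
\end{proof}

\subsection{The bottom of the spectrum at frequency \texorpdfstring{$\theta$}{theta}}
We now bound $\nu$ from below for the $K$-fixed vectors in $H_\theta$. If $\nu$ is small, then $u$ is nearly constant on bounded sets by \eqref{eq:nu}. But $u$ must pick up the factor $e^{i\theta_i}$ when it is translated by an element of class $e_i$, the $i$-th standard basis vector of $\mathbb Z^d$.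

\begin{lemma}\label{lem:gap}
There is $c_2>0$ such that for every $\theta\in[-\pi,\pi]^d$ and every smooth $K$-fixed vector $u\in H_\theta$ with $\|u\|=1$ and $-\Omega u=\nu u$ we have $\nu\ge c_2|\theta|^2$. If $\theta=0$ and $\int u\,d\mu=0$, then $\nu\ge c_2$.
\end{lemma}

\begin{proof}
As in \eqref{eq:nu}, $\sum_i\|Z_iu\|^2=\nu$. By Cauchy--Schwarz $\|Zu\|\le|Z|\nu^{1/2}$ for $Z\in\mathfrak p$. Write $q\in G$ as $q=k\exp Z$ with $k\in K$, $Z\in\mathfrak p$. Since $q^{-1}=\exp(-Z)k^{-1}$ and $u$ is $K$-fixed,
\[
\|\pi_\theta(q^{-1})u-u\|=\|\pi_\theta(\exp(-Z))u-u\|\le\|Zu\|\le|Z|\,\nu^{1/2}.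
\]
For compact $Q\subset G$ we integrate the square over $q\in Q$. Since $(\pi_\theta(q^{-1})u)(g)=u(qg)$,
\[
\int_F\int_Q|u(qg)-u(g)|^2\,dq\,dg\le C_Q\,\nu .
\]
Fix $\gamma^{(i)}\in\Gamma$ with $[\gamma^{(i)}]=e_i$ and choose a compact $Q\supset\big(F\cup\bigcup_iF\gamma^{(i)}\big)F^{-1}$. For fixed $g\in F$ substitute $y=qg$; since $G$ is unimodular, $dq=dy$, and all $y\in F\cup\bigcup_iF\gamma^{(i)}$ are reached. Hence, with a constant $C$ independent of $\theta$ and $u$,
\[
\int_F\int_F|u(y)-u(g)|^2dy\,dg\le C\nu,\qquad\int_F\int_{F\gamma^{(i)}}|u(y)-u(g)|^2dy\,dg\le C\nu .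
\]
If $\theta=0$ and $\int u\,d\mu=0$, the first integral equals $2\|u\|^2=2$, so $\nu\ge2/C$. In general, integrate
\[
|u(y\gamma^{(i)})-u(y)|^2\le2|u(y\gamma^{(i)})-u(g)|^2+2|u(g)-u(y)|^2
\]
over $y,g\in F$. As $u(y\gamma^{(i)})=e^{i\theta_i}u(y)$ and $\operatorname{vol}F=1$, this gives $|e^{i\theta_i}-1|^2\le4C\nu$. Since $|e^{i\theta_i}-1|=2|\sin(\theta_i/2)|\ge\frac2\pi|\theta_i|$ on $[-\pi,\pi]$, summing over $i$ gives $|\theta|^2\le\pi^2dC\,\nu$.
\end{proof}

\begin{proposition}\label{prop:decay}
There are $c_1,\kappa_0>0$ such that the following hold.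
\begin{enumerate}
\item[(a)] For every $K$-finite $D\in C_c(\mathcal X)$ there is $C_D$ with
\[
|\langle\pi_\theta(g)D_\theta,D_\theta\rangle|\le C_D\,\Xi(g)^{c_1|\theta|^2}\qquad(g\in G,\ \theta\in[-\pi,\pi]^d).
\]
\item[(b)] For every $K$-finite $\psi\in L^2(G/\Gamma)$ with $\int\psi\,d\mu=0$ there is $C_\psi$ with $|\langle\pi_0(g)\psi,\psi\rangle|\le C_\psi\,\Xi(g)^{\kappa_0}$ for all $g\in G$.
\end{enumerate}
\end{proposition}

\begin{proof}
By the theorem of Gelfand, Graev and Piatetski-Shapiro, for a cocompact lattice the representation induced from a unitary character of the lattice is a Hilbert direct sum of irreducible representations. So $H_\theta=\bigoplus_jV_j$, where $G$ acts on $V_j$ by an irreducible representation $\sigma_j$.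

(a) Let $v_j$ be the component of $D_\theta$ in $V_j$. The map $f\mapsto f_\theta$ and the projections are equivariant, so $\dim\langle Kv_j\rangle\le\dim\langle KD\rangle$. Summing Lemma~\ref{lem:irred} over the components and using $\Xi\le1$,
\[
|\langle\pi_\theta(g)D_\theta,D_\theta\rangle|\le\sum_j|\langle\sigma_j(g)v_j,v_j\rangle|\le\dim\langle KD\rangle\,\|D_\theta\|^2\,\Xi(g)^{\inf_j\kappa(\sigma_j)} ,
\]
and $\sup_\theta\|D_\theta\|<\infty$. If $V_j$ has a $K$-fixed unit vector, that vector is smooth, and Lemma~\ref{lem:gap} applies to it. So $\kappa(\sigma_j)\ge\min(1/k_0,\,1,\,c_2|\theta|^2/4\rho^2)$ in all cases, which is at least $c_1|\theta|^2$ on $[-\pi,\pi]^d$ for $c_1$ small.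

(b) Let $\theta=0$. The projection of the constant $1$ to each $V_j$ is a $G$-invariant function on $G/\Gamma$, hence constant. So one of the $V_j$ is the line of constants, and the others are orthogonal to it. Since $\int\psi\,d\mu=0$, only the others contribute to the sum for $\psi$. Their $K$-fixed vectors have integral $0$, so Lemma~\ref{lem:gap} gives $\kappa(\sigma_j)\ge\kappa_0:=\min(1/k_0,1,c_2/4\rho^2)$, and we conclude as in (a).
\end{proof}

In particular, any one-parameter subgroup $b$ with $t(b_u)\to\infty$ as $|u|\to\infty$ is mixing, hence ergodic, on $(G/\Gamma,\mu)$: use (b) and polarization for $K$-finite functions of mean zero, which are dense among the $L^2$-functions of mean zero. (This is a case of the Howe--Moore theorem.)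

\section{The position map}\label{sec:pos}

To speak of displacement we need a function on $\mathcal X$ that records the $\mathbb Z^d$-level. The level of the fundamental domain is discontinuous, so we smooth it. We keep left $K$-invariance, because then only the $a_t$-part of $g$ displaces points.

Let $\beta\in C_c^\infty(G)$ be nonnegative, left $K$-invariant, and positive on $K\overline F$. Then $\sum_{\gamma\in\Gamma}\beta(g\gamma)$ is a locally finite sum, positive everywhere. Put
\[
\chi(g)=\beta(g)\Big/\sum_{\gamma\in\Gamma}\beta(g\gamma),\qquad P(g)=-\sum_{\gamma\in\Gamma}\chi(g\gamma)\,[\gamma]\in\mathbb R^d .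
\]
The function $\chi\ge0$ is smooth, compactly supported, left $K$-invariant, and $\sum_\gamma\chi(g\gamma)=1$. So $P$ is smooth and left $K$-invariant, and for $\gamma'\in\Gamma$
\[
P(g\gamma')=-\sum_{\gamma}\chi(g\gamma)\big([\gamma]-[\gamma']\big)=P(g)+[\gamma'].
\]
Hence $P$ descends to $\mathcal X$, and $P(gx)-P(x)$ depends only on $g$ and on the image $\bar x$ of $x$ in $G/\Gamma$. On $F\gamma_k\tilde\Gamma$ the function $P$ differs from $k$ by a bounded amount, because $P$ is bounded on $F$. Counting the possible $k$,
\begin{equation}\label{eq:volume}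
m\{x\in\mathcal X:|P(x)|\le r\}\le C(1+r)^d\qquad(r\ge0).
\end{equation}

The next lemma says that the displacement is diffusive: its mean square grows at most linearly in $t(g)$.

\begin{lemma}\label{lem:displacement}
There is $C$ with $\displaystyle\int_{G/\Gamma}|P(gx)-P(x)|^2\,d\mu(\bar x)\le C\,t(g)$ for all $g\in G$.
\end{lemma}

\begin{proof}
For $Z\in\mathfrak p$ put $\psi_Z(x)=\frac d{dr}\big|_{r=0}P(\exp(rZ)x)$, a smooth $\mathbb R^d$-valued function on $G/\Gamma$, linear in $Z$. Since $\exp(rZ)k=k\exp(r\operatorname{Ad}(k^{-1})Z)$ and $P$ is left $K$-invariant, $\psi_Z(kx)=\psi_{\operatorname{Ad}(k^{-1})Z}(x)$. So the $K$-translates of the components of $\psi_H$ lie in a finite-dimensional space. With $w$ as in Section~\ref{sec:rank}, $\psi_H(wx)=\psi_{-H}(x)=-\psi_H(x)$, hence $\int\psi_H\,d\mu=0$. Thus Proposition~\ref{prop:decay}(b) applies to the components of $\psi_H$.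

Write $g=ka_tk'$ with $t=t(g)$. By left $K$-invariance of $P$,
\[
P(gx)-P(x)=P(a_tk'x)-P(k'x)=\int_0^t\psi_H(a_rk'x)\,dr .
\]
Since $\mu$ is invariant, the squared $L^2(\mu)$-norm of the right side is at most
\[
\int_0^t\!\!\int_0^t|\langle\psi_H\circ a_r,\psi_H\circ a_{r'}\rangle|\,dr\,dr'\le2t\int_0^\infty|\langle\psi_H\circ a_r,\psi_H\rangle|\,dr\le Ct,
\]
where the last integral converges by Proposition~\ref{prop:decay}(b) and \eqref{eq:Xi}.
\end{proof}

\section{From \texorpdfstring{$L^2$}{L2} to \texorpdfstring{$L^1$}{L1}: a criterion}\label{sec:crit}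

We now repeat the argument of Section~\ref{sec:toy}. The function $L(T)$ plays the role of the number of steps of the walk; it will be $\log T$ in type (U) and $T$ in type (H).

\begin{proposition}\label{prop:criterion}
Let $b$ be a one-parameter subgroup that is ergodic on $(G/\Gamma,\mu)$, and let $L:[3,\infty)\to[1,\infty)$ satisfy $L(T)\to\infty$ as $T\to\infty$. Assume:
\begin{enumerate}
\item[(1)] there is $C$ with $t(b_u)\le C\,L(T)$ for $T\ge3$ and $|u|\le T$;
\item[(2)] for every $K$-finite $D\in C_c(\mathcal X)$ there is a function $\epsilon_D(r)\to0$ $(r\to\infty)$ with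
\[
\limsup_{T\to\infty}L(T)^{d/2}\int_{\theta\in[-\pi,\pi]^d,\ |\theta|>r/\sqrt{L(T)}}\|A_TD_\theta\|^2\,d\theta\le\epsilon_D(r)\qquad(r\ge1).
\]
\end{enumerate}
Then $\|A_TD\|_{L^1(\mathcal X)}\to0$ for every $D\in L^1(\mathcal X,m)$ with $\int D\,dm=0$.
\end{proposition}

\begin{proof}
Write $L=L(T)$. In Steps 1 and 2, $D\in C_c(\mathcal X)$ is $K$-finite with $\int D\,dm=0$.

\emph{Step 1: $L^{d/2}\|A_TD\|^2_{L^2(\mathcal X)}\to0$.} By \eqref{eq:parseval}, $\|A_TD\|_2^2=(2\pi)^{-d}\int\|A_TD_\theta\|^2d\theta$, and (2) controls the part $|\theta|>r/\sqrt L$. The window $|\theta|\le r/\sqrt L$ has volume $O(r^dL^{-d/2})$, so it suffices that $\|A_TD_\theta\|$ is small there. Fix $T_0$. For $f\in H_\theta$ we have $\|A_T(f\circ b_u)-A_Tf\|\le\frac{2|u|}T\|f\|$. Averaging over $u\in[0,T_0]$ gives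
\[
\|A_TD_\theta\|\le\|A_TA_{T_0}D_\theta\|+\frac{2T_0}T\|D_\theta\|\le\|A_{T_0}D_\theta\|+\frac{2T_0}T\sup_{\theta'}\|D_{\theta'}\| .
\]
As $A_{T_0}D\in C_c(\mathcal X)$, the function $\theta\mapsto\|A_{T_0}D_\theta\|$ is continuous by Lemma~\ref{lem:parseval}. Since $L\to\infty$, the window shrinks to $0$, and
\[
\limsup_{T\to\infty}L^{d/2}\int_{|\theta|\le r/\sqrt L}\|A_TD_\theta\|^2d\theta\le Cr^d\,\|A_{T_0}D_0\|^2_{L^2(G/\Gamma)} .
\]
Here $\int D_0\,d\mu=\int D\,dm=0$ and $b$ is ergodic on $G/\Gamma$, so the right side tends to $0$ as $T_0\to\infty$ by the mean ergodic theorem. The left side does not depend on $T_0$, so it is $0$. Hence $\limsup_TL^{d/2}\|A_TD\|_2^2\le(2\pi)^{-d}\epsilon_D(r)$ for every $r\ge1$. Let $r\to\infty$.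

\emph{Step 2: $\|A_TD\|_{L^1}\to0$.} For $R\ge1$ let $E=\{x:|P(x)|\le R\sqrt L\}$. By Cauchy--Schwarz, \eqref{eq:volume} and Step 1,
\[
\|A_TD\|_{L^1(E)}\le m(E)^{1/2}\|A_TD\|_2\le CR^{d/2}L^{d/4}\|A_TD\|_2\longrightarrow0 .
\]
Outside $E$ we substitute $y=b_ux$ and use invariance of $m$:
\[
\|A_TD\|_{L^1(\mathcal X\setminus E)}\le\frac1T\int_0^T\int_{\mathcal X}|D(y)|\,\mathbf 1\big[|P(b_{-u}y)|>R\sqrt L\big]\,dm(y)\,du .
\]
The support of $D$ meets finitely many sets $F\gamma_k\tilde\Gamma$ and lies in $\{|P|\le k_1\}$ for some $k_1$. If $R\sqrt L\ge2k_1$, then the inner integrand is nonzero only if $|P(b_{-u}y)-P(y)|>\frac12R\sqrt L$, a condition on $\bar y$. So by Chebyshev, Lemma~\ref{lem:displacement} and (1) the inner integral is at most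
\[
C_D\,\mu\big\{\bar x:|P(b_{-u}x)-P(x)|>\tfrac12R\sqrt L\big\}\le C_D'\,\frac{t(b_{-u})}{R^2L}\le\frac{C_D''}{R^2}\qquad(0\le u\le T).
\]
Hence $\limsup_T\|A_TD\|_1\le C_D''R^{-2}$ for all $R\ge1$, so the limit is $0$.

\emph{Step 3: general $D$.} Since $\|A_TD\|_1\le\|D\|_1$, it suffices that the functions treated in Step 2 are dense in $\{D\in L^1:\int D\,dm=0\}$. The elements of $C_c(\mathcal X)$ with integral $0$ are dense there: approximate by $f\in C_c(\mathcal X)$ and subtract $(\int f\,dm)f_1$ with a fixed $f_1\in C_c(\mathcal X)$ of integral $1$. Let $D\in C_c(\mathcal X)$ have integral $0$. Let $\eta_j\ge0$ be a continuous approximate identity on $K$ with $\int_K\eta_j=1$. By Peter--Weyl there are finite sums $e_j$ of matrix coefficients of $K$ with $\|e_j-\eta_j\|_{L^1(K)}\to0$. Put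
\[
D_j=\int_Ke_j(k)\,D(k^{-1}\,\cdot)\,dk\in C_c(\mathcal X).
\]
Then $\int D_j\,dm=0$. Moreover $D_j(k_1^{-1}\,\cdot)=\int_Ke_j(k_1^{-1}k)D(k^{-1}\,\cdot)\,dk$, and the left translates of $e_j$ span a finite-dimensional space, so $D_j$ is $K$-finite. Finally
\[
\|D_j-D\|_1\le\|e_j-\eta_j\|_{L^1(K)}\|D\|_1+\int_K\eta_j(k)\,\|D(k^{-1}\,\cdot)-D\|_1\,dk\longrightarrow0 .\qedhere
\]
\end{proof}

\section{Proof of Theorem \ref{thm:A} and of Theorem \ref{thm:B}(i), (ii)}\label{sec:proof}

In all cases $t(b_u)\to\infty$ as $|u|\to\infty$ by Lemma~\ref{lem:growth} or~\ref{lem:types}, so $b$ is ergodic on $G/\Gamma$ by the remark after Proposition~\ref{prop:decay}. It remains to verify (1) and (2) of Proposition~\ref{prop:criterion}. That proposition then gives the convergence in $L^1$, and ergodicity on $\mathcal X$ follows as after Theorem~\ref{thm:A}.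

\begin{proof}[Proof of Theorem \ref{thm:A} and Theorem \ref{thm:B}(i)]
Let $b=h$ or let $b$ be of type (U). By Lemmas~\ref{lem:growth} and~\ref{lem:types}, \eqref{eq:growth} holds. Take $L(T)=\log T$. Then (1) is the upper bound in \eqref{eq:growth}, since $\log(2+T)\le2\log T$ for $T\ge3$.

For (2) let $D\in C_c(\mathcal X)$ be $K$-finite. By \eqref{eq:Xi} and the lower bound in \eqref{eq:growth}, $\Xi(b_u)\le C|u|^{-c}$ for $|u|\ge1$, with $c=\rho c_0/2$. Insert this in Proposition~\ref{prop:decay}(a). The factor $C^{c_1|\theta|^2}$ is bounded on $[-\pi,\pi]^d$. So, for a constant $0<c_3\le cc_1$ small enough that $c_3|\theta|^2\le\frac12$ on $[-\pi,\pi]^d$, and with a new constant $C_D$,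
\[
|\langle\pi_\theta(b_u)D_\theta,D_\theta\rangle|\le C_D\,|u|^{-c_3|\theta|^2}\qquad(u\ne0);
\]
for $|u|\le1$ this is just boundedness of the coefficients. With $a=c_3|\theta|^2\le\frac12$, \eqref{eq:double} gives
\[
\|A_TD_\theta\|^2\le\frac{C_D}{T^2}\int_0^T\!\!\int_0^T|u-u'|^{-a}\,du\,du'=\frac{2C_DT^{-a}}{(1-a)(2-a)}\le4C_D\,e^{-c_3|\theta|^2\log T}.
\]
This is the Gaussian decay of Section~\ref{sec:toy} with $n$ replaced by $L=\log T$. Substituting $\eta=\sqrt L\,\theta$,
\[
L^{d/2}\int_{\theta\in[-\pi,\pi]^d,\ |\theta|>r/\sqrt L}\|A_TD_\theta\|^2d\theta\le4C_D\int_{|\eta|>r}e^{-c_3|\eta|^2}d\eta=:\epsilon_D(r)\longrightarrow0\qquad(r\to\infty),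
\]
which is (2).
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}(ii)]
Let $b_u=a_um_u$, so $t(b_u)=|u|$. Take $L(T)=T$; then (1) is clear. By Proposition~\ref{prop:decay}(a) and \eqref{eq:Xi}, for every $d$ and every $K$-finite $D\in C_c(\mathcal X)$,
\begin{equation}\label{eq:hyp}
|\langle\pi_\theta(b_u)D_\theta,D_\theta\rangle|\le C_D\,e^{-c|\theta|^2|u|}\qquad(u\in\mathbb R)
\end{equation}
with some $c>0$ independent of $D$, so for $\theta\ne0$
\[
\|A_TD_\theta\|^2\le\frac{C_D}{T^2}\int_0^T\!\!\int_0^Te^{-c|\theta|^2|u-u'|}\,du\,du'\le\frac{2C_D}{c\,|\theta|^2\,T}.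
\]
For $d=1$,
\[
T^{1/2}\int_{\theta\in[-\pi,\pi],\ |\theta|>r/\sqrt T}\|A_TD_\theta\|^2d\theta\le\frac{2C_D}{c}\,T^{-1/2}\int_{|\theta|>r/\sqrt T}\frac{d\theta}{\theta^2}=\frac{4C_D}{c\,r}=:\epsilon_D(r)\longrightarrow0\qquad(r\to\infty),
\]
which is (2).
\end{proof}

For $d=2$ the same estimate bounds the quantity in (2) only by a multiple of $\int_{r/\sqrt T<|\theta|\le\pi\sqrt2}|\theta|^{-2}d\theta$, which grows like $\log T$. So the argument stops there.

\section{Hyperbolic type in dimension at least three}\label{sec:diss}

\begin{proof}[Proof of Theorem \ref{thm:B}(iii)]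
Let $b_u=a_um_u$ and $d\ge3$. For compact $S\subset\mathcal X$ put $\Phi_S(x)=\int_{\mathbb R}\mathbf 1_S(b_ux)\,du$. We first show that sojourn times are finite, and then that this is incompatible with ergodicity.

\emph{Finite sojourn times.} Choose a nonnegative $f_1\in C_c(\mathcal X)$ with $f_1\ge1$ on the compact set $KS$, and let $f=\int_Kf_1(k\,\cdot)\,dk$. Then $f\in C_c(\mathcal X)$ is $K$-invariant, $f\ge0$, and $f\ge1$ on $S$. By \eqref{eq:parseval}, polarized, and \eqref{eq:hyp},
\[
\langle f\circ b_u,f\rangle\le C\int_{[-\pi,\pi]^d}e^{-c|\theta|^2|u|}\,d\theta\le C'|u|^{-d/2}\qquad(|u|\ge1),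
\]
which is integrable over $|u|\ge1$ since $d\ge3$. For $|u|\le1$ the left side is at most $\|f\|_2^2$. Therefore
\[
\int_S\Phi_S\,dm=\int_{\mathbb R}\int_{\mathcal X}\mathbf 1_S(b_ux)\mathbf 1_S(x)\,dm(x)\,du\le\int_{\mathbb R}\langle f\circ b_u,f\rangle\,du<\infty ,
\]
and $\Phi_S<\infty$ a.e.\ on $S$. This is the last assertion of (iii).

\emph{Nonergodicity.} Suppose $b$ were ergodic. If $m(S)>0$, then $\Phi_S$ is $b$-invariant and finite on a set of positive measure, so it is a.e.\ equal to a finite constant, again denoted $\Phi_S$. For compact $S,S'$ of positive measure, Fubini and invariance of $m$ give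
\[
\Phi_S\,m(S')=\int_{S'}\Phi_S\,dm=\int_S\Phi_{S'}\,dm=\Phi_{S'}\,m(S).
\]
So there is a constant $c<\infty$ with $\Phi_S=c\,m(S)$ for all such $S$. A set that is thin but long in the flow direction contradicts this. Let $V_1\supset V_2\supset\cdots$ be compact neighborhoods of a point $x_0\in\mathcal X$ with $\bigcap_jV_j=\{x_0\}$, and put
\[
S_j=\{b_vy:|v|\le1,\ y\in V_j\}.
\]
The sets $S_j$ are compact with positive measure, and by compactness they decrease to the orbit segment $\{b_vx_0:|v|\le1\}$, which is a null set because $\dim G>1$. So $m(S_j)\to0$. On the other hand, if $x=b_vy\in S_j$ with $|v|\le1$ and $y\in V_j$, then $b_ux\in S_j$ whenever $|u+v|\le1$, so $\Phi_{S_j}\ge2$ on $S_j$. Since $m(S_j)>0$, this contradicts $\Phi_{S_j}=c\,m(S_j)\to0$.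
\end{proof}

\begin{thebibliography}{9}

\bibitem{AW}
\emph{Asymptotic Windings Of Horocycles},
\texttt{http://www.weizmann.ac.il/math/sarigo/sites/}\\
\texttt{math.sarigo/files/uploads/horowinding12.pdf}

\bibitem{C}
Cowling,
\emph{Sur les coefficients des repr\'esentations unitaires des groupes de Lie simples},
Lecture Notes in Math.\ 739 (1979).

\bibitem{CHH}
Cowling, Haagerup, Howe,
\emph{Almost $L^2$ matrix coefficients},
J. reine angew. Math.\ 387 (1988).

\end{thebibliography}
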